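\title{Scott domains and normal separable \v{C}ech-complete Moore spaces: an independence result}

\begin{abstract}
We show that ZFC, if consistent, neither proves nor refutes that every normal, separable, \v{C}ech-complete Moore space is homeomorphic to the space of maximal elements of a Scott domain. If $2^{\aleph_0}<2^{\aleph_1}$, such a space is Polish, and the statement follows from a theorem of Ciesielski, Flagg and Kopperman. In the other direction, we attach to a set $E\subseteq 2^\omega$ and nondecreasing functions $r_x\in\omega^\omega$ $(x\in E)$ a separable \v{C}ech-complete Moore space $X(E,r)$, and we determine in ZFC when it is normal and when it is representable by a Scott domain. A ccc forcing then produces a space $X(E,r)$ that is normal and not representable.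
\end{abstract}

\section{Introduction}\label{sec:intro}

A domain is a partial order of approximations, and its maximal elements are the objects that are being approximated. We recall the definitions. A subset $D$ of a partially ordered set $(P,\sqsubseteq)$ is \emph{directed} if it is nonempty and any two of its elements have an upper bound in $D$; the poset $P$ is a \emph{dcpo} if every directed subset has a supremum. For $p,q\in P$ we say that $p$ is \emph{way below} $q$, and write $p\ll q$, if every directed set $D$ with $q\sqsubseteq\sup D$ contains some $d$ with $p\sqsubseteq d$. Put $\Downarrow(q)=\{p\in P:p\ll q\}$. The dcpo $P$ is \emph{continuous} if for every $q$ the set $\Downarrow(q)$ is directed and has supremum $q$. A \emph{Scott domain} is a continuous dcpo in which any two elements with a common upper bound have a supremum. A set $W\subseteq P$ is \emph{Scott open} if it is upward closed and meets every directed set $D$ with $\sup D\in W$. A space $X$ is \emph{Scott-domain-representable}, or for short \emph{representable}, if it is homeomorphic to the set $\max P$ of maximal elements of some Scott domain $P$, with the relative Scott topology.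

The real line is the example to keep in mind. Order the compact intervals $[a,b]$, $a\le b$, by reverse inclusion. The supremum of a directed family is its intersection; by compactness, $p\ll q$ holds exactly when $q$ lies in the interior of $p$; two intervals with a common upper bound meet, and their supremum is their intersection. The maximal elements are the singletons. A Scott open set that contains $\{x\}$ contains some $[x-1/n,x+1/n]$, and for open $O\subseteq\mathbb R$ the intervals contained in $O$ form a Scott open set; so $\max P$ is $\mathbb R$ with its usual topology. Representability is thus a form of completeness: mutually consistent approximations must approximate an actual point.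

On the topological side, a \emph{development} of $X$ is a sequence $(\mathcal G_n)$ of open covers such that for each $x$ the stars $\operatorname{St}(x,\mathcal G_n)=\bigcup\{G\in\mathcal G_n:x\in G\}$ form a neighborhood base at $x$. A \emph{Moore space} is a regular ($T_1$) space with a development. Every metric space is one: let $\mathcal G_n$ consist of the open balls of radius $2^{-n}$. A Tychonoff space is \emph{\v{C}ech-complete} if it is a $G_\delta$-subset of its Stone--\v{C}ech compactification; a metrizable space is \v{C}ech-complete if and only if it is completely metrizable \cite[Theorem 4.3.26]{Eng}. So the separable \v{C}ech-complete Moore spaces are a natural enlargement of the class of Polish spaces, and Polish spaces are representable \cite{CFK}. The following question comes from \cite{BCO}.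

\begin{quote}
\textbf{Question.} Is it true in ZFC that every normal, separable, \v{C}ech-complete Moore space is Scott-domain-representable?
\end{quote}

Without the word ``normal'' the answer is no, already in ZFC (Corollary~\ref{cor:b}(c)). With it, the first evidence points to yes. Normality and separability together limit the size of closed discrete subsets, and under the continuum hypothesis this makes the space Polish. Under Martin's axiom and the negation of CH there are nonmetrizable spaces of the kind in the Question, but all those in the family studied below are representable (Corollary~\ref{cor:b}(b)). Nevertheless the answer is no.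

\begin{theorem}\label{thm:A}
If ZFC is consistent, then so is ZFC together with the statement ``there is a normal, separable, \v{C}ech-complete Moore space that is not Scott-domain-representable''. Hence ZFC, if consistent, does not prove that every normal, separable, \v{C}ech-complete Moore space is Scott-domain-representable.
\end{theorem}

\begin{theorem}\label{thm:B}
If $2^{\aleph_0}<2^{\aleph_1}$, then every normal, separable, \v{C}ech-complete Moore space is Polish, and hence Scott-domain-representable. So, if ZFC is consistent, the statement in the Question is independent of ZFC.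
\end{theorem}

Theorem~\ref{thm:B} is proved in Section~\ref{sec:B}; the step from ``Polish'' to ``representable'' is the theorem quoted from \cite{CFK}, which is used nowhere else. The proof of Theorem~\ref{thm:A} has a topological half, carried out in ZFC, and a forcing half. Section~\ref{sec:centered} expresses representability through centered families of sets and shows how it differs from \v{C}ech-completeness. Sections~\ref{sec:spaces} and~\ref{sec:repr} introduce spaces $X(E,r)$, built from a set $E\subseteq2^\omega$ and functions $r_x\in\omega^\omega$ $(x\in E)$, and prove Theorem~\ref{thm:C}: such a space is normal exactly when all subsets of $E$ are relative $F_\sigma$-sets, and representable exactly when the map $x\mapsto r_x$ is dominated, modulo finite sets, by a continuous map. Section~\ref{sec:forcing} builds a model in which the first condition holds and the second fails. Of Theorem~\ref{thm:C}, the proof of Theorem~\ref{thm:A} needs only Proposition~\ref{prop:moore}, the ``if'' direction of Proposition~\ref{prop:normal}, and Proposition~\ref{prop:only}.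

\medskip
\noindent\textbf{Notation.} We write $2^{<\omega}$ and $\omega^{<\omega}$ for the sets of finite strings, $|t|$ for the length of a string, and $x{\restriction}m$ for the initial segment of length $m$. Strings $s,t$ are \emph{incompatible}, $s\perp t$, if neither extends the other. The cylinders $[t]=\{x\in2^\omega:t\subset x\}$ form a clopen base of the Cantor set $2^\omega$. For $x\neq y$ in $2^\omega$ let $\Delta(x,y)=\min\{d:x(d)\neq y(d)\}$, so that $x{\restriction}m=y{\restriction}m$ if and only if $m\le\Delta(x,y)$. The set $\omega^\omega$ carries the product topology; thus a map $R$ into $\omega^\omega$ is continuous if and only if each coordinate $x\mapsto R(x)(m)$ is locally constant. For $f,h\in\omega^\omega$, $f\le^*h$ means that $f(n)\le h(n)$ for all but finitely many $n$, and $\mathfrak b$ is the least size of a subset of $\omega^\omega$ with no $\le^*$-upper bound.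

\section{The case $2^{\aleph_0}<2^{\aleph_1}$}\label{sec:B}

We begin with Theorem~\ref{thm:B}, because its proof shows what a counterexample has to look like. Normality and separability enter only through the following counting fact.

\begin{lemma}[Jones' lemma]\label{lem:jones}
If $D$ is a closed discrete subset of a normal separable space $X$, then $2^{|D|}\le2^{\aleph_0}$.
\end{lemma}

\begin{proof}
Let $S$ be countable and dense. For $A\subseteq D$ the sets $A$ and $D\setminus A$ are closed and disjoint, so there is an open $V_A\supseteq A$ whose closure misses $D\setminus A$. Since $S$ is dense, $\overline{V_A\cap S}=\overline{V_A}$, and so $A=D\cap\overline{V_A\cap S}$. Hence $A\mapsto V_A\cap S$ is an injection of $\mathcal P(D)$ into $\mathcal P(S)$.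
\end{proof}

We also use the theorem of Ciesielski, Flagg and Kopperman \cite{CFK}: \emph{every Polish space is homeomorphic to $\max P$, with the relative Scott topology, for some (countably based) bounded complete continuous dcpo $P$.} Such a $P$ is a Scott domain in the sense of Section~\ref{sec:intro}.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $X$ be a normal, separable, \v{C}ech-complete Moore space with development $(\mathcal G_n)$. An uncountable closed discrete set $D$ would give $2^{\aleph_1}\le2^{|D|}\le2^{\aleph_0}$ by Lemma~\ref{lem:jones}. So all closed discrete subsets of $X$ are countable.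

We show that $X$ is Lindel\"of. Let $\mathcal U$ be an open cover and let $X_n$ be the set of all $x$ such that $\operatorname{St}(x,\mathcal G_n)$ lies in some member of $\mathcal U$. Then $X=\bigcup_nX_n$, because $(\mathcal G_n)$ is a development. By Zorn's lemma choose $D_n\subseteq X_n$ maximal with the property that no member of $\mathcal G_n$ contains two points of $D_n$. Every point of $X$ has a neighborhood, namely a member of $\mathcal G_n$, with at most one point of $D_n$; as $X$ is $T_1$, the set $D_n$ is closed discrete, hence countable. By maximality each point of $X_n\setminus D_n$ lies in a member of $\mathcal G_n$ together with some $d\in D_n$, so $X_n\subseteq\bigcup_{d\in D_n}\operatorname{St}(d,\mathcal G_n)$. Each of these countably many stars lies in a member of $\mathcal U$. Thus countably many members of $\mathcal U$ cover $X_n$, and hence $X$.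

Let $\mathcal G_n'\subseteq\mathcal G_n$ be a countable subcover. If $x\in O$ with $O$ open, pick $n$ with $\operatorname{St}(x,\mathcal G_n)\subseteq O$; any member of $\mathcal G_n'$ containing $x$ lies in $O$. So $\bigcup_n\mathcal G_n'$ is a countable base, and $X$ is separable and metrizable by Urysohn's metrization theorem. Being \v{C}ech-complete, $X$ is completely metrizable \cite[Theorem 4.3.26]{Eng}. Thus $X$ is Polish, and it is representable by the theorem quoted above.

For the last assertion, CH implies $2^{\aleph_0}=\aleph_1<2^{\aleph_1}$ and is consistent relative to ZFC, so the statement in the Question is not refutable; by Theorem~\ref{thm:A} it is not provable.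
\end{proof}

The argument shows that a separable \v{C}ech-complete Moore space that is not representable contains an uncountable closed discrete set. The simplest candidates consist of such a set and a countable dense set of isolated points, and these are the spaces of Section~\ref{sec:spaces}.

\section{Centered families and Scott domains}\label{sec:centered}

A family of sets is \emph{centered} if it is nonempty and each of its nonempty finite subfamilies has nonempty intersection. We call a family $\mathcal K$ \emph{centered-complete} if every centered subfamily of $\mathcal K$ has nonempty intersection. \v{C}ech-completeness has an internal description in these terms.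

\begin{theorem}[{\cite[Theorem 3.9.2]{Eng}}]\label{thm:cech}
A Tychonoff space $X$ is \v{C}ech-complete if and only if there is a sequence $(\mathcal G_n)$ of open covers such that $\bigcap\mathcal F\neq\emptyset$ for every centered family $\mathcal F$ of closed sets which, for each $n$, has a member contained in a member of $\mathcal G_n$.
\end{theorem}

Only centered families with arbitrarily small members are tested here. The next lemma shows that a representable space carries a system of neighborhoods in which \emph{every} centered family has a common point, whether or not its members become small. The whole paper lives in the gap between these two demands.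

\begin{lemma}\label{lem:nec}
Let $P$ be a Scott domain, and for $p\in P$ let $K_p=\{x\in\max P:p\sqsubseteq x\}$.
\begin{enumerate}
\item[(a)] If $x\in O$ with $O$ open in $\max P$, there is $p\in P$ such that $K_p$ is a neighborhood of $x$ in $\max P$ and $K_p\subseteq O$.
\item[(b)] The family $\{K_p:p\in P\}$ is centered-complete.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Note first that $p\ll q$ implies $p\sqsubseteq q$, and that $p'\sqsubseteq p\ll q\sqsubseteq q'$ implies $p'\ll q'$. We prove the \emph{interpolation property}: if $p\ll q$, then $p\ll w\ll q$ for some $w$. Let $D=\bigcup\{\Downarrow(w):w\ll q\}$, a nonempty set by continuity. It is directed: if $z_i\ll w_i\ll q$ for $i=1,2$, pick $w\ll q$ above $w_1$ and $w_2$; then $z_1,z_2$ lie in the directed set $\Downarrow(w)\subseteq D$. Also $\sup D=q$: the element $q$ bounds $D$, and any upper bound of $D$ lies above $\sup\Downarrow(w)=w$ for every $w\ll q$, hence above $q$. So $p\ll q=\sup D$ gives $p\sqsubseteq z\ll w\ll q$ for some $z,w$, and then $p\ll w\ll q$.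

It follows that $\Uparrow(p)=\{q:p\ll q\}$ is Scott open. It is upward closed; and if $p\ll\sup D'$ with $D'$ directed, take $w$ with $p\ll w\ll\sup D'$ and $d\in D'$ with $w\sqsubseteq d$; then $p\ll d$.

Now let $O=W\cap\max P$ with $W$ Scott open. Since $x=\sup\Downarrow(x)\in W$, some $p\ll x$ lies in $W$. Then $K_p\subseteq O$ because $W$ is upward closed, and $x\in{\Uparrow}(p)\cap\max P\subseteq K_p$.

(b) Let $C\subseteq P$ be such that $\{K_p:p\in C\}$ is centered. Every nonempty finite $A\subseteq C$ has an upper bound, namely any point of $\bigcap_{p\in A}K_p$. By induction on $|A|$ it has a supremum $\bigvee A$: if $A=A'\cup\{p\}$, then $\bigvee A'$ and $p$ lie below the upper bound of $A$, so they have a supremum. The elements $\bigvee A$ form a directed set, because $\bigvee(A\cup A')$ lies above $\bigvee A$ and $\bigvee A'$; let $d$ be its supremum. Nonempty chains in $P$ are directed and so have upper bounds, and Zorn's lemma gives a maximal $x\sqsupseteq d$. Then $x\in K_p$ for all $p\in C$.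
\end{proof}

The existence of suprema of bounded pairs is used once, in (b), and it is essential to the argument: it turns ``each finite part of $C$ is bounded'' into a directed set. The next lemma is a converse under the extra assumption that the sets in question are open.

\begin{lemma}\label{lem:suff}
Let $X$ be a nonempty $T_1$ space with a centered-complete base $\mathcal K_0$ of nonempty open sets. Then $X$ is representable.
\end{lemma}

\begin{proof}
Let $\mathcal K$ be the family of all nonempty sets that are intersections of finitely many members of $\mathcal K_0$. It is a base, and $K\cap K'\in\mathcal K$ whenever $K,K'\in\mathcal K$ meet. It is centered-complete: replacing each member of a centered $\mathcal C\subseteq\mathcal K$ by its finitely many factors yields a centered subfamily of $\mathcal K_0$ with the same intersection as $\mathcal C$.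

A \emph{filter} is a nonempty $\mathcal F\subseteq\mathcal K$ that is upward closed in $\mathcal K$ and contains $K\cap K'$ whenever it contains $K$ and $K'$. Let $P$ be the set of filters, ordered by inclusion. The union of a directed set of filters is a filter, so $P$ is a dcpo in which directed suprema are unions.

\emph{Continuity.} For $K\in\mathcal K$ the set $\widehat K=\{L\in\mathcal K:K\subseteq L\}$ is a filter. A filter $\mathcal G$ is the union of the $\widehat K$ with $K\in\mathcal G$, and these form a directed set since $\widehat K\cup\widehat{K'}\subseteq\widehat{K\cap K'}$. Hence $\mathcal F\ll\mathcal G$ implies $\mathcal F\subseteq\widehat K$ for some $K\in\mathcal G$. Conversely, if $K\in\mathcal G\subseteq\bigcup D$ with $D$ directed, then $K$ belongs to a member of $D$, which then contains $\widehat K$; so $\widehat K\ll\mathcal G$. Thus the $\widehat K$ with $K\in\mathcal G$ form a directed subset of $\Downarrow(\mathcal G)$, and every element of $\Downarrow(\mathcal G)$ lies below one of them. Therefore $\Downarrow(\mathcal G)$ is directed with supremum $\mathcal G$.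

\emph{Suprema of bounded pairs.} Let $\mathcal F,\mathcal G\subseteq\mathcal H$ be filters and let $\mathcal S$ be the set of $L\in\mathcal K$ that contain $K\cap K'$ for some $K\in\mathcal F$, $K'\in\mathcal G$. It is upward closed and contains $\mathcal F\cup\mathcal G$. If $L_i\supseteq K_i\cap K_i'$ for $i=1,2$, then $L_1\cap L_2$ contains $(K_1\cap K_2)\cap(K_1'\cap K_2')$, which belongs to $\mathcal H$ and so is nonempty; hence $L_1\cap L_2\in\mathcal K$, and $L_1\cap L_2\in\mathcal S$. So $\mathcal S$ is a filter, and every filter containing $\mathcal F\cup\mathcal G$ contains $\mathcal S$.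

\emph{Maximal elements.} For $x\in X$ the set $\mathcal F_x=\{K\in\mathcal K:x\in K\}$ is a filter. Every filter $\mathcal F$ is centered, so it has a common point $x$, and then $\mathcal F\subseteq\mathcal F_x$. If $x\ne y$, some $K\in\mathcal K$ contains $x$ and not $y$, so $\mathcal F_x\not\subseteq\mathcal F_y$. It follows that $\max P=\{\mathcal F_x:x\in X\}$ and that $x\mapsto\mathcal F_x$ is a bijection.

\emph{Topology.} The sets $W_K=\{\mathcal F\in P:K\in\mathcal F\}$ are Scott open, since directed suprema are unions. They form a base: if $\mathcal G\in W$ with $W$ Scott open, then $\widehat K\in W$ for some $K\in\mathcal G$, and $\mathcal G\in W_K\subseteq W$ because every member of $W_K$ contains $\widehat K$. Finally $\mathcal F_x\in W_K$ if and only if $x\in K$, so $x\mapsto\mathcal F_x$ carries the base $\mathcal K$ onto a base of $\max P$.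
\end{proof}

For instance, the cylinders of $\omega^\omega$ form a centered-complete base: a centered family of cylinders comes from a chain of strings, and any point extending the union of the chain lies in all of them. The members of a base as in Lemma~\ref{lem:suff} are automatically closed: if $x\in\overline K$, then $\{K\}\cup\{L\in\mathcal K_0:x\in L\}$ is centered, and its only possible common point is $x$. So the lemma applies to zero-dimensional spaces only, which is all that we need.

\section{The spaces $X(E,r)$}\label{sec:spaces}

Let $E\subseteq2^\omega$, and for each $x\in E$ let $r_x\in\omega^\omega$ be nondecreasing. Put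
\[
Q=2^{<\omega}\times\omega,\qquad X(E,r)=Q\cup E .
\]
Points of $Q$ are isolated, and $x\in E$ has the decreasing neighborhood base
\[
U_n(x)=\{x\}\cup\{(x{\restriction}m,i):m\ge n,\ i\ge r_x(m)\}\qquad(n\in\omega).
\]
The \emph{level} of $(t,i)\in Q$ is $|t|$. Thus a column $\{t\}\times\omega$ stands over each node $t$ of the binary tree, and $U_n(x)$ takes from each column along the branch $x$, from level $n$ on, the part on or above the graph of $r_x$ (Figure~\ref{fig:nbhd}, left). Since $U_n(x)\cap E=\{x\}$ and the other points are isolated, any set $K$ with $U_j(x)\subseteq K\subseteq U_0(x)$ is open. In $X(E,r)$ the set $E$ is closed and discrete, so all of its subsets are closed.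

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.5]
\foreach \s in {0,10} {
  \foreach \m in {0,...,6} {
    \foreach \i in {0,...,5} { \draw[gray] (\s+\m,\i) circle (0.08); }
    \node[below] at (\s+\m,-0.2) {\scriptsize \m};
    \node at (\s+\m,5.9) {\scriptsize $\vdots$};
  }
  \draw (\s,0)--(\s+1,1)--(\s+2,1)--(\s+3,2)--(\s+4,2)--(\s+5,3)--(\s+6,3);
}
\foreach \m/\lo in {2/1,3/2,4/2,5/3,6/3} { \foreach \i in {\lo,...,5} { \fill (\m,\i) circle (0.17); } }
\foreach \m in {5,6} { \foreach \i in {3,4,5} { \fill (10+\m,\i) circle (0.17); } }
\foreach \m/\i in {2/2,3/3,4/4} { \fill (10+\m,\i) circle (0.17); }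
\node at (3,-1.7) {$U_2(x)$};
\node at (13,-1.7) {$K_2(x)$};
\end{tikzpicture}
\caption{The isolated points $(x{\restriction}m,i)$ along one branch $x\in E$, with the level $m$ horizontal and $i$ vertical; the broken line is the graph of $r_x$. Left: the black dots are the isolated points of the basic neighborhood $U_2(x)$. Right: a thinned neighborhood $K_2(x)$, as used in Proposition~\ref{prop:if}, which keeps one point in each of the levels $2,3,4$ and agrees with $U_2(x)$ from level $5$ on.}
\label{fig:nbhd}
\end{figure}

The set $E$ has a second topology, inherited from $2^\omega$. \emph{Whenever we speak of closed subsets of $E$, relative $F_\sigma$- or $G_\delta$-subsets of $E$, or continuous maps on $E$, we mean this second topology.}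

\begin{theorem}\label{thm:C}
Let $E\subseteq2^\omega$ and let each $r_x\in\omega^\omega$ $(x\in E)$ be nondecreasing. Then $X(E,r)$ is a separable \v{C}ech-complete Moore space, and:
\begin{enumerate}
\item[(1)] $X(E,r)$ is normal if and only if every subset of $E$ is a relative $F_\sigma$ in $E$;
\item[(2)] $X(E,r)$ is Scott-domain-representable if and only if there is a continuous $R:E\to\omega^\omega$ with $r_x\le^*R(x)$ for all $x\in E$.
\end{enumerate}
Consequently, a normal nonrepresentable space of the form $X(E,r)$ exists if and only if there are a set $E\subseteq2^\omega$, all of whose subsets are relative $F_\sigma$'s, and a map $f:E\to\omega^\omega$ such that no continuous $R:E\to\omega^\omega$ satisfies $f(x)\le^*R(x)$ for all $x\in E$.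
\end{theorem}

Normality depends on $E$ alone, while representability depends on $r$; this is the purpose of the columns. The reason that $r$ is invisible to normality, and to \v{C}ech-completeness, is the following lemma: two tails of the same column always meet, so whether two basic neighborhoods meet does not depend on $r$.

\begin{lemma}\label{lem:meet}
Let $x\neq y$ in $E$. Every point of $U_a(x)\cap U_b(y)$ lies in $Q$ and has the form $(t,i)$ with $t=x{\restriction}l=y{\restriction}l$ and $\max(a,b)\le l\le\Delta(x,y)$. Moreover $U_a(x)\cap U_b(y)\neq\emptyset$ if and only if $\max(a,b)\le\Delta(x,y)$.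
\end{lemma}

\begin{proof}
The traces of the two sets on $E$ are $\{x\}$ and $\{y\}$, so common points lie in $Q$. If $(t,i)$ is a common point of level $l$, then $t=x{\restriction}l=y{\restriction}l$ and $l\ge a,b$. Conversely, if $l=\max(a,b)\le\Delta(x,y)$, then $(x{\restriction}l,i)$ lies in both sets for $i\ge\max(r_x(l),r_y(l))$.
\end{proof}

\begin{proposition}\label{prop:moore}
$X=X(E,r)$ is a zero-dimensional, separable, \v{C}ech-complete Moore space.
\end{proposition}

\begin{proof}
Each $U_n(x)$ is closed: a point of $Q$ outside it is isolated, and a point $y\in E\setminus\{x\}$ has the neighborhood $U_{\Delta(x,y)+1}(y)$, which misses $U_0(x)$ by Lemma~\ref{lem:meet}. Each $\{(s,i)\}$ is closed, since $(s,i)\notin U_n(x)$ for $n>|s|$, and $\{x\}=\bigcap_nU_n(x)$ is closed. So $X$ is $T_1$ with a clopen base, hence Tychonoff. The countable set $Q$ meets every $U_n(x)$, so it is dense.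

Let $\mathcal G_n=\{U_n(x):x\in E\}\cup\{\{q\}:q\in Q\}$. Then $\operatorname{St}(x,\mathcal G_n)=U_n(x)$ for $x\in E$, and $\operatorname{St}((s,i),\mathcal G_n)=\{(s,i)\}$ for $n>|s|$. So $(\mathcal G_n)$ is a development.

The same covers satisfy the criterion of Theorem~\ref{thm:cech}. Let $\mathcal F$ be a centered family of closed sets, and let $F_n\in\mathcal F$ and $G_n\in\mathcal G_n$ satisfy $F_n\subseteq G_n$. If some $G_n$ is a singleton $\{q\}$, then every $F\in\mathcal F$ meets $F_n\subseteq\{q\}$, so $q\in\bigcap\mathcal F$. Otherwise $G_n=U_n(x_n)$ for all $n$. For $k\le n$ the sets $U_k(x_k)$ and $U_n(x_n)$ meet, so $x_k=x_n$ or $n\le\Delta(x_k,x_n)$; in both cases $x_k{\restriction}n=x_n{\restriction}n$. Hence $x_k{\restriction}n=x_{k'}{\restriction}n$ for all $n\ge k,k'$, and all $x_k$ equal one point $x$. If some $F\in\mathcal F$ did not contain $x$, it would miss some $U_j(x)\supseteq F_j$, contrary to centeredness. So $x\in\bigcap\mathcal F$.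
\end{proof}

If $E$ is countable, then $X(E,r)$ is second countable and hence Polish. If $E$ is uncountable, then $X(E,r)$ is a separable space with an uncountable closed discrete subset, so it is not metrizable.

\begin{proposition}\label{prop:normal}
$X=X(E,r)$ is normal if and only if every subset of $E$ is a relative $F_\sigma$ in $E$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:meet}, a set $B\subseteq E$ and its complement $C=E\setminus B$ have disjoint neighborhoods in $X$ if and only if there is $g:E\to\omega$ with
\begin{equation}\label{eq:sep}
\Delta(x,y)<\max(g(x),g(y))\qquad\text{for all }x\in B,\ y\in C .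
\end{equation}

Suppose that $X$ is normal and $B\subseteq E$. The sets $B$ and $C$ are closed in $X$, so there is $g$ with \eqref{eq:sep}. Let $B_k=\{x\in B:g(x)\le k\}$. If some $y\in C$ were in the closure of $B_k$ in $E$, there would be $x\in B_k$ with $\Delta(x,y)\ge\max(k,g(y))\ge\max(g(x),g(y))$, against \eqref{eq:sep}. So the closure of $B_k$ in $E$ lies in $B$, and $B$ is the union of these closures.

Suppose conversely that all subsets of $E$ are relative $F_\sigma$'s. Let $H,K$ be disjoint closed subsets of $X$, and put $B=H\cap E$, $C=E\setminus B$. Write $B=\bigcup_nB_n$ and $C=\bigcup_nC_n$ with $B_n$, $C_n$ closed in $E$ and increasing in $n$. For $x\in B$ let $n$ be least with $x\in B_n$, and choose $g(x)$ with $[x{\restriction}g(x)]\cap C_n=\emptyset$; this is possible since $x$ is not in the closed set $C_n$. For $y\in C$ let $m$ be least with $y\in C_m$, and choose $g(y)$ with $[y{\restriction}g(y)]\cap B_m=\emptyset$. Given such $x,y$ with their numbers $n,m$: if $m\le n$, then $y\in C_n$, so $\Delta(x,y)<g(x)$; if $n\le m$, then $x\in B_m$, so $\Delta(x,y)<g(y)$. Thus \eqref{eq:sep} holds, and $V_1=\bigcup_{x\in B}U_{g(x)}(x)$ and $V_2=\bigcup_{y\in C}U_{g(y)}(y)$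 are disjoint open sets. It remains to take care of the isolated points of $H$ and $K$. The sets $(V_1\setminus K)\cup(H\cap Q)$ and $(V_2\setminus H)\cup(K\cap Q)$ are open. They contain $H$ and $K$ respectively, since $H\cap E=B\subseteq V_1\setminus K$ and $K\cap E\subseteq C\setminus H\subseteq V_2\setminus H$. They are disjoint, since $V_1\cap V_2=\emptyset$, $H\cap K=\emptyset$, the set $V_1\setminus K$ misses $K$, and $V_2\setminus H$ misses $H$.
\end{proof}

\section{When $X(E,r)$ is representable}\label{sec:repr}

By Lemma~\ref{lem:suff}, we look for centered-complete bases. Most centered families are harmless.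

\begin{lemma}\label{lem:mixed}
For each $x\in E$ let $I_x\subseteq\omega$ be infinite, and for $n\in I_x$ let $K_n(x)\subseteq U_n(x)$ be a neighborhood of $x$. Suppose that every centered family of sets $K_n(x)$ in which the indices $n$ are bounded has nonempty intersection. Then $X(E,r)$ is representable.
\end{lemma}

\begin{proof}
The sets $K_n(x)$ are open, and together with the singletons $\{q\}$, $q\in Q$, they form a base $\mathcal K_0$. Let $\mathcal C\subseteq\mathcal K_0$ be centered. If $\{q\}\in\mathcal C$, every member of $\mathcal C$ meets $\{q\}$, so $q\in\bigcap\mathcal C$. If all members of $\mathcal C$ are of the form $K_n(x)$ with one fixed $x$, then $x\in\bigcap\mathcal C$. Otherwise $\mathcal C$ contains no singleton and contains sets $K_a(y)$, $K_b(y')$ with $y\neq y'$. Every $K_n(x)\in\mathcal C$ meets $K_a(y)\cap K_b(y')$, whose points lie in $Q$ at levels at most $\Delta(y,y')$ by Lemma~\ref{lem:meet}, while the points of $K_n(x)\cap Q$ have level at least $n$. So $n\le\Delta(y,y')$, and the hypothesis applies. Thus $\mathcal K_0$ is centered-complete, and Lemma~\ref{lem:suff} finishes the proof.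
\end{proof}

The remaining families, with bounded indices, are precisely those that the criterion for \v{C}ech-completeness does not test. The smallest case in which they cause trouble is a convergent sequence.

\begin{example}\label{ex:seq}
Let $z=000\ldots$, let $x_i$ consist of $i$ zeros followed by ones, so that $\Delta(x_i,z)=i$, and let $E=\{z\}\cup\{x_i:i\in\omega\}$. Let $r_z$ be constantly $0$ and $r_{x_i}$ constantly $i$. Fix $m$ and consider $\{U_m(z)\}\cup\{U_m(x_i):i\ge m\}$. All these sets contain a tail of the column over $z{\restriction}m$, so the family is centered. Its intersection is empty: it contains no point of $E$, and a common point $(t,c)$ would satisfy $c\ge i$ for all $i\ge m$. So the base of all sets $U_n(x)$ and all singletons is not centered-complete.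

The remedy is to delay the neighborhoods: use $U_n(x_i)$ only for $n\ge i$. More generally, let $E$ and $r$ be arbitrary, and suppose that there are $h\in\omega^\omega$ and $g:E\to\omega$ with $r_x(m)\le h(m)$ for all $m\ge g(x)$; above, $h(m)=m$, $g(x_i)=i$, $g(z)=0$. Let $\mathcal C$ be a centered family of sets $U_n(x)$, $n\ge g(x)$, with largest index $N$, say $U_N(w)\in\mathcal C$. Each $U_n(x)\in\mathcal C$ meets $U_N(w)$, so $x{\restriction}N=w{\restriction}N$ by Lemma~\ref{lem:meet}; and $r_x(N)\le h(N)$ since $g(x)\le n\le N$. Hence the point $(w{\restriction}N,h(N))$ lies in every member of $\mathcal C$, and $X(E,r)$ is representable by Lemma~\ref{lem:mixed}.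
\end{example}

Theorem~\ref{thm:C}(2) says that a localized form of this remedy is always necessary and always sufficient. For necessity, the sets $K_p$ of Lemma~\ref{lem:nec} assign a delay $g(x)$ to each $x$, and the configuration of Example~\ref{ex:seq} must not occur among points with bounded delay.

\begin{proposition}\label{prop:only}
If $X(E,r)$ is representable, there is a continuous $R:E\to\omega^\omega$ with $r_x\le^*R(x)$ for all $x\in E$.
\end{proposition}

\begin{proof}
Identify $X(E,r)$ with $\max P$ for a Scott domain $P$. By Lemma~\ref{lem:nec}(a), for each $x\in E$ there are $p_x\in P$ and $g(x)\in\omega$ such that $K(x)=K_{p_x}$ satisfies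
\[
U_{g(x)}(x)\subseteq K(x)\subseteq U_0(x).
\]
The sets $E_m=\{x\in E:g(x)\le m\}$ increase with $m$ and have union $E$.

\medskip
\noindent\emph{Claim. For every $m\in\omega$ and $z\in E$ there is $j$ such that $\{r_x(m):x\in E_m\cap[z{\restriction}j]\}$ is bounded.}
\medskip

Suppose that this fails for $m$ and $z$. We shall take points $x_i\in E_m$ near $z$ with $r_{x_i}(m)\to\infty$. The sets $K(x_i)$ alone may well have common points at levels below $m$, where nothing is known about the $r_{x_i}$; a neighborhood of $z$ inside $U_m(z)$ is added to the family in order to exclude these levels. By Lemma~\ref{lem:nec}(a) choose $p\in P$ and $j\ge m$ with $U_j(z)\subseteq K_p\subseteq U_m(z)$. The set in the claim is unbounded for this $j$, and it remains so when the single value $r_z(m)$ is removed. So for each $i\in\omega$ there is $x_i\in E_m\cap[z{\restriction}j]$ with $x_i\ne z$ and $r_{x_i}(m)\ge i$.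

The family $\{K_p\}\cup\{K(x_i):i\in\omega\}$ is centered. Indeed, let $I\subseteq\omega$ be finite, and take $c\ge r_z(j)$ with $c\ge r_{x_i}(j)$ for $i\in I$. Then $(z{\restriction}j,c)\in U_j(z)\subseteq K_p$; and since $g(x_i)\le m\le j$ and $x_i{\restriction}j=z{\restriction}j$, also $(z{\restriction}j,c)\in U_{g(x_i)}(x_i)\subseteq K(x_i)$ for $i\in I$.

By Lemma~\ref{lem:nec}(b) the family has a common point $y\in U_m(z)\cap\bigcap_iU_0(x_i)$. Since $x_0\neq z$, Lemma~\ref{lem:meet} gives $y=(t,c)\in Q$ with level $l\ge m$. As $r_{x_i}$ is nondecreasing, $c\ge r_{x_i}(l)\ge r_{x_i}(m)\ge i$ for every $i$, which is absurd. This proves the claim.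

For $z\in E$ let $j_m(z)$ be the least $j$ as in the claim, and let $R(z)(m)$ be the maximum of $\{r_x(m):x\in E_m\cap[z{\restriction}j_m(z)]\}$, or $0$ if this set is empty. If $y\in E\cap[z{\restriction}j_m(z)]$, then $[y{\restriction}j]=[z{\restriction}j]$ for all $j\le j_m(z)$; so $j_m(y)=j_m(z)$ by minimality, and $R(y)(m)=R(z)(m)$. Thus each coordinate of $R$ is locally constant. Finally, if $m\ge g(x)$, then $x\in E_m\cap[x{\restriction}j_m(x)]$, so $r_x(m)\le R(x)(m)$.
\end{proof}

\begin{remark}\label{rem:mono}
Monotonicity of the $r_x$ is used in this paper only in the last line of the proof of the claim, and Proposition~\ref{prop:only} fails without it. Let $E=2^\omega$, let $\{f_x:x\in2^\omega\}$ enumerate $\omega^\omega$, and put $r_x(2k)=0$, $r_x(2k+1)=f_x(k)$. Use the sets $U_n(x)$ with $n$ even. In the argument of Example~\ref{ex:seq} the largest index $N$ is then even, so $(w{\restriction}N,0)$ is a common point, and the space is representable. But a continuous $R:2^\omega\to\omega^\omega$ is bounded pointwise by some $h$, by compactness, and $r_x\not\le^*h$ for the $x$ with $f_x(k)=h(2k+1)+1$.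
\end{remark}

For sufficiency, delaying is no longer enough when $R$ is not constant. Remove $z$ from the set $E$ of Example~\ref{ex:seq}. Then $E$ is discrete, $R(x_i)=r_{x_i}$ is continuous and requires no delay, and yet $\{U_0(x_i):i\in\omega\}$ is centered with empty intersection. The value $R(x)(n)$ is shared only by the points that agree with $x$ up to some level $j_n(x)$, which may be much larger than $n$. So we thin out $U_n(x)$ between the levels $n$ and $j_n(x)$ to one point per level (Figure~\ref{fig:nbhd}, right). Then a set that meets the thinned neighborhood either does so in a finite set, or belongs to a point close enough to $x$ to share the value of $R$.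

\begin{proposition}\label{prop:if}
If there is a continuous $R:E\to\omega^\omega$ with $r_x\le^*R(x)$ for all $x\in E$, then $X(E,r)$ is representable.
\end{proposition}

\begin{proof}
Choose $g(x)$ with $r_x(m)\le R(x)(m)$ for all $m\ge g(x)$, and put $q_l(x)=(x{\restriction}l,R(x)(l))$. For $n\ge g(x)$ choose, by continuity, $j_n(x)\ge n$ with $R(y)(n)=R(x)(n)$ for all $y\in E\cap[x{\restriction}j_n(x)]$, and let
\[
K_n(x)=U_{j_n(x)}(x)\cup\{q_l(x):n\le l<j_n(x)\}.
\]
For $l\ge g(x)$ we have $q_l(x)\in U_l(x)$. Hence $K_n(x)\subseteq U_n(x)$, and
\begin{equation}\label{eq:ql}
q_l(x)\in K_n(x)\qquad\text{for all }l\ge n\ge g(x).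
\end{equation}
We verify the hypothesis of Lemma~\ref{lem:mixed}. Let $\mathcal C$ be a centered family of sets $K_n(x)$ with largest index $N$, say $K_N(z)\in\mathcal C$. If $q_N(z)$ lies in all members of $\mathcal C$, we are done. Otherwise fix $K_n(x)\in\mathcal C$ with $q_N(z)\notin K_n(x)$. Since $n\le N$, \eqref{eq:ql} shows that $x\neq z$. We claim that
\[
K_N(z)\cap K_n(x)\subseteq\{q_l(z):N\le l<j_N(z)\}.
\]
By Lemma~\ref{lem:meet}, a point of the left side lies in $Q$ and has a level $l$ with $x{\restriction}l=z{\restriction}l$. Suppose that $l\ge j_N(z)$. Then $x\in[z{\restriction}j_N(z)]$, so $R(x)(N)=R(z)(N)$, and $x{\restriction}N=z{\restriction}N$ because $N\le j_N(z)$. Thus $q_N(z)=q_N(x)$, which lies in $K_n(x)$ by \eqref{eq:ql}, a contradiction. So $l<j_N(z)$, and the only points of $K_N(z)$ at such levels are the $q_l(z)$ with $N\le l<j_N(z)$.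

So two members of $\mathcal C$ have a finite intersection $F$. If each point of $F$ were missed by some member of $\mathcal C$, these finitely many members and the two given ones would have empty intersection. Hence some point of $F$ lies in $\bigcap\mathcal C$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The first assertion is Proposition~\ref{prop:moore}, (1) is Proposition~\ref{prop:normal}, and (2) is Propositions~\ref{prop:only} and~\ref{prop:if}. If $X(E,r)$ is normal and not representable, then $E$ and $f(x)=r_x$ are as in the last assertion. Conversely, given $E$ and $f$, put $r_x(m)=\max_{l\le m}f(x)(l)$. This function is nondecreasing and $f(x)\le r_x$ pointwise, so a continuous $R$ with $r_x\le^*R(x)$ for all $x$ would also dominate $f$. By (1) and (2), $X(E,r)$ is normal and not representable.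
\end{proof}

\begin{corollary}\label{cor:b}
\begin{enumerate}
\item[(a)] If $|E|<\mathfrak b$, then $X(E,r)$ is representable.
\item[(b)] If $\mathfrak b=2^{\aleph_0}$, in particular under Martin's axiom, every normal space $X(E,r)$ is representable.
\item[(c)] Let $\{r_x:x\in2^\omega\}$ enumerate all nondecreasing functions in $\omega^\omega$. Then $X(2^\omega,r)$ is a separable \v{C}ech-complete Moore space that is not representable.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) The set $\{r_x:x\in E\}$ has a $\le^*$-upper bound $h$; take $R$ constantly $h$ in Theorem~\ref{thm:C}(2).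

(b) By Lemma~\ref{lem:jones}, $|E|<2^{|E|}\le2^{\aleph_0}=\mathfrak b$, and (a) applies.

(c) A continuous $R:2^\omega\to\omega^\omega$ has compact image, so there is $h$ with $R(x)(m)\le h(m)$ for all $x$ and $m$. The nondecreasing function $m\mapsto1+\max_{l\le m}h(l)$ is some $r_x$, and $r_x\not\le^*R(x)$. Apply Theorem~\ref{thm:C}.
\end{proof}

Part (b) is not vacuous. Under MA${}+\neg$CH every $E\subseteq2^\omega$ of size $\aleph_1$ has all of its subsets relatively $F_\sigma$ (Martin--Solovay), so the spaces $X(E,r)$ with $|E|=\aleph_1$ are normal, nonmetrizable and representable. The space in (c) is not normal, by Lemma~\ref{lem:jones}.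

\section{A model with a normal nonrepresentable space}\label{sec:forcing}

\begin{proposition}\label{prop:model}
If ZFC is consistent, then so is ZFC together with the following statement: there are distinct $e_\alpha\in2^\omega$ and functions $f_\alpha\in\omega^\omega$ $(\alpha<\omega_1)$ such that every subset of $E=\{e_\alpha:\alpha<\omega_1\}$ is a relative $F_\sigma$ in $E$, and for every continuous $R:E\to\omega^\omega$ some $\alpha$ has $f_\alpha\not\le^*R(e_\alpha)$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Proposition~\ref{prop:model}]
In the model of Proposition~\ref{prop:model} define $f:E\to\omega^\omega$ by $f(e_\alpha)=f_\alpha$. The last assertion of Theorem~\ref{thm:C} gives a space $X(E,r)$ that is normal and not representable, and it is a separable \v{C}ech-complete Moore space.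
\end{proof}

The earlier results constrain the model: $2^{\aleph_0}=2^{\aleph_1}$ by Theorem~\ref{thm:B}, and $\mathfrak b=\aleph_1$ by Corollary~\ref{cor:b}(a). So we must add at least $\aleph_2$ reals to a model of GCH in order to make the subsets of $E$ relative $F_\sigma$'s, or equivalently, after taking complements, relative $G_\delta$'s; and we must do so gently enough that $\{f_\alpha\}$ stays unbounded, even for bounds that vary continuously with $e_\alpha$.

\subsection{Conventions and the idea of the construction}

We force over a ground model $V$ of ZFC${}+2^{\aleph_1}=\aleph_2$, for instance of GCH; relative consistency follows in the usual way. Smaller conditions are stronger. For a poset $P\in V$ and a $P$-generic filter $G$ we use the following standard facts. A statement holds in $V[G]$ if and only if some $p\in G$ forces it; what $p$ forces is forced by all $q\le p$; no condition forces a statement and its negation. If $p\in G$ and $D\in V$ is dense below $p$, then $G$ meets $D$. If $p$ forces that some element of a set $A\in V$ has a property, then there are $p'\le p$ and $a\in A$ such that $p'$ forces that $a$ has it. The conditions that decide a given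 statement are dense, so they include a maximal antichain of $P$. If $P$ is ccc, that is, if all its antichains are countable, then $V$ and $V[G]$ have the same cardinals. Finally, the $\Delta$-system lemma: given finite sets $d_\gamma$ $(\gamma<\omega_1)$, there are an uncountable $\Gamma\subseteq\omega_1$ and a set $d$, the \emph{root}, with $d_\gamma\cap d_{\gamma'}=d$ for all distinct $\gamma,\gamma'\in\Gamma$.

To make $\{e_\alpha:\alpha\in Z\}$ a relative $G_\delta$ for one set $Z\subseteq\omega_1$, one adds open sets $O_i$ $(i\in\omega)$ by finite approximations. A condition contains finitely many \emph{commitments} $(s,i)$, meaning $[s]\subseteq O_i$, and finitely many \emph{promises} $(\beta,i)$ with $\beta\notin Z$, meaning $e_\beta\notin O_i$. Commitments and promises must not conflict. Generically, each $\beta\notin Z$ receives a promise, and each $e_\alpha$ with $\alpha\in Z$ enters every $O_i$. This has to be repeated $\omega_2$ times to catch all sets $Z$, including those that appear along the way.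

We build the $e_\alpha$ and $f_\alpha$ by finite approximations $\sigma(\alpha)$ and $\varphi(\alpha)$ in the same forcing, and we require that the absence of conflict be \emph{visible} in $\sigma$, in the form $\sigma(\beta)\perp s$. A condition then has to satisfy two clauses. The first is a finite combinatorial check that does not mention $\varphi$. The second, that $\beta\notin Z$ is forced, may depend on $\varphi$, since sets such as $\{\beta:f_\beta(0)=0\}$ must be handled too; but it concerns one promise at a time and is inherited from any weaker condition that contains the promise. These two features make it possible to amalgamate conditions freely, and this yields both the ccc and the failure of domination.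

\subsection{The posets $P_\xi$}

For finite partial functions $\sigma,\sigma'$ on $\omega_1$ whose values are strings, we say that $\sigma'$ \emph{extends} $\sigma$ if $\operatorname{dom}\sigma'\supseteq\operatorname{dom}\sigma$ and $\sigma'(\beta)\supseteq\sigma(\beta)$ for $\beta\in\operatorname{dom}\sigma$. A \emph{precondition} is a quadruple $u=(\sigma_u,\varphi_u,a_u,b_u)$, where
\begin{itemize}
\item $\sigma_u$ is a finite partial function from $\omega_1$ to $2^{<\omega}$,
\item $\varphi_u$ is a finite partial function from $\omega_1$ to $\omega^{<\omega}$,
\item $a_u\subseteq\omega_2\times2^{<\omega}\times\omega$ and $b_u\subseteq\omega_2\times\omega_1\times\omega$ are finite sets.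
\end{itemize}
The first coordinate of a triple in $a_u\cup b_u$ is its \emph{stage}, and $\operatorname{supp}u$ is the set of stages that occur. Let $u{\restriction}\eta$ be obtained from $u$ by deleting the triples of stage $\ge\eta$ and keeping $\sigma_u,\varphi_u$. Put $u'\le u$ if $\sigma_{u'}$ extends $\sigma_u$, $\varphi_{u'}$ extends $\varphi_u$, $a_{u'}\supseteq a_u$ and $b_{u'}\supseteq b_u$. This is a partial order on a set of size $\aleph_2$, with largest element $(\emptyset,\emptyset,\emptyset,\emptyset)$. We have $u\le u{\restriction}\eta$; if $u'\le u$, then $u'{\restriction}\eta\le u{\restriction}\eta$; and $u{\restriction}\eta=u$ if $\operatorname{supp}u\subseteq\eta$.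

By recursion on $\xi$ we define posets $P_\xi$ $(\xi\le\omega_2)$, ordered by $\le$, and $P_\xi$-names $\dot Z_\xi$ $(\xi<\omega_2)$ for subsets of $\omega_1$. The poset $P_\xi$ consists of the preconditions $p$ with $\operatorname{supp}p\subseteq\xi$ such that
\begin{enumerate}
\item[(i)] if $(\eta,s,i)\in a_p$ and $(\eta,\beta,i)\in b_p$, then $\beta\in\operatorname{dom}\sigma_p$ and $\sigma_p(\beta)\perp s$;
\item[(ii)] if $(\eta,\beta,i)\in b_p$, then $p{\restriction}\eta\in P_\eta$ and $p{\restriction}\eta\Vdash_{P_\eta}\beta\notin\dot Z_\eta$.
\end{enumerate}
The clauses do not mention $\xi$ and pass from $p$ to $p{\restriction}\eta$. Hence for $\eta\le\xi$ we have $P_\eta=\{p\in P_\xi:\operatorname{supp}p\subseteq\eta\}$, and $p{\restriction}\eta\in P_\eta$ for all $p\in P_\xi$.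

The names are chosen by bookkeeping. A \emph{small} $P_\xi$-name is a name of the form $\{(\check\alpha,p):\alpha<\omega_1,\ p\in A_\alpha\}$ with each $A_\alpha\subseteq P_\xi$ countable; its value under a filter $H$ is $\{\alpha:A_\alpha\cap H\neq\emptyset\}$. It is also a small $P_\zeta$-name for $\zeta\ge\xi$. There are at most $(\aleph_2^{\aleph_0})^{\aleph_1}=\aleph_2^{\aleph_1}=(2^{\aleph_1})^{\aleph_1}=\aleph_2$ small $P_\xi$-names; this is the only use of $2^{\aleph_1}=\aleph_2$. Fix a surjection $\pi:\omega_2\to\omega_2\times\omega_2$ such that $\pi(\zeta)=(\xi,\nu)$ implies $\xi\le\zeta$. (Take a map that assumes every value cofinally often, and change the value at $\zeta$ to $(0,0)$ whenever its first coordinate exceeds $\zeta$.) As soon as $P_\xi$ is defined, fix an enumeration $(\dot N_{\xi,\nu})_{\nu<\omega_2}$, with repetitions, of the small $P_\xi$-names. If $\pi(\zeta)=(\xi,\nu)$, let $\dot Z_\zeta=\dot N_{\xi,\nu}$. This completes the recursion. Put $P=P_{\omega_2}$.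

\subsection{Amalgamation}

The next lemma says that (ii) may be checked against weaker conditions, a different one for each promise.

\begin{lemma}\label{lem:L}
Let $u$ be a precondition with $\operatorname{supp}u\subseteq\xi$ that satisfies \textup{(i)}. Suppose that for each $(\eta,\beta,i)\in b_u$ there is $w\in P_\eta$ with $u{\restriction}\eta\le w$ and $w\Vdash_{P_\eta}\beta\notin\dot Z_\eta$. Then $u\in P_\xi$.
\end{lemma}

\begin{proof}
We show $u{\restriction}\zeta\in P_\zeta$ by induction on $\zeta\le\xi$. Clause (i) is inherited from $u$. Let $(\eta,\beta,i)\in b_u$ with $\eta<\zeta$, and let $w$ be as in the hypothesis. Then $(u{\restriction}\zeta){\restriction}\eta=u{\restriction}\eta$ lies in $P_\eta$ by induction and lies below $w$, so it forces $\beta\notin\dot Z_\eta$.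
\end{proof}

\begin{lemma}\label{lem:ext}
Let $\xi\le\omega_2$ and $p,w\in P_\xi$.
\begin{enumerate}
\item[(a)] Let $\sigma$ extend $\sigma_p$ and $\sigma_w$, let $\varphi$ extend $\varphi_p$ and $\varphi_w$, and let $u=(\sigma,\varphi,a_p\cup a_w,b_p\cup b_w)$. If $u$ satisfies \textup{(i)}, then $u\in P_\xi$ and $u\le p,w$.
\item[(b)] If $\sigma$ extends $\sigma_p$ and $\varphi$ extends $\varphi_p$, then $(\sigma,\varphi,a_p,b_p)\in P_\xi$, and it lies below $p$.
\item[(c)] Let $\eta<\xi$, and let $u$ arise from $p$ by adding finitely many triples of stage $\eta$ to $a_p$ and $b_p$. If $u$ satisfies \textup{(i)} and $p{\restriction}\eta\Vdash_{P_\eta}\beta\notin\dot Z_\eta$ for each new $(\eta,\beta,i)\in b_u$, then $u\in P_\xi$ and $u\le p$.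
\item[(d)] If $\eta<\xi$, $q\in P_\eta$ and $q\le p{\restriction}\eta$, then $p$ and $q$ have a common extension in $P_\xi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) As preconditions, $u\le p,w$. A triple $(\eta,\beta,i)\in b_u$ lies in $b_p$ or in $b_w$, and accordingly $p{\restriction}\eta$ or $w{\restriction}\eta$ is a witness for Lemma~\ref{lem:L}.

(b) Extensions of incompatible strings are incompatible, so (i) persists. Apply (a) with $w=p$.

(c) For a triple of stage $\zeta$ in $b_u$ use the witness $p{\restriction}\zeta\ge u{\restriction}\zeta$; it forces what is needed by (ii) for $p$ if the triple is old, and by hypothesis if it is new.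

(d) Here $\sigma_q$ extends $\sigma_p$ and $\varphi_q$ extends $\varphi_p$; let $u=(\sigma_q,\varphi_q,a_p\cup a_q,b_p\cup b_q)$. At stages below $\eta$ the triples of $u$ are those of $q$, so (i) holds there as it holds for $q$. At stages $\ge\eta$ they are those of $p$, so (i) holds there as it holds for $p$ and $\sigma_q$ extends $\sigma_p$. Apply (a).
\end{proof}

\begin{lemma}\label{lem:ccc}
$P$ is ccc.
\end{lemma}

\begin{proof}
Let $p_\gamma\in P$ $(\gamma<\omega_1)$. Applying the $\Delta$-system lemma three times, we may assume that the sets $\operatorname{dom}\sigma_{p_\gamma}$, the sets $\operatorname{dom}\varphi_{p_\gamma}$ and the sets $\operatorname{supp}p_\gamma$ form $\Delta$-systems. There are only countably many possibilities for the restrictions of $\sigma_{p_\gamma}$ and $\varphi_{p_\gamma}$ to the first two roots, and for the set of triples in $a_{p_\gamma}$ whose stage lies in the third root $d$; so we may assume that these do not depend on $\gamma$. (The same cannot be arranged for $b_{p_\gamma}$, and it is not needed.) Let $p,w$ be two of the remaining conditions. Then $\sigma_p\cup\sigma_w$ and $\varphi_p\cup\varphi_w$ are functions; let $u=(\sigma_p\cup\sigma_w,\varphi_p\cup\varphi_w,a_p\cup a_w,b_p\cup b_w)$.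 Let $(\eta,s,i)\in a_u$ and $(\eta,\beta,i)\in b_u$, say $(\eta,\beta,i)\in b_p$. If $\eta\notin d$, then $\eta\notin\operatorname{supp}w$, so $(\eta,s,i)\in a_p$. If $\eta\in d$, then $a_p$ and $a_w$ have the same triples of stage $\eta$, so again $(\eta,s,i)\in a_p$. By (i) for $p$, $\sigma_u(\beta)=\sigma_p(\beta)\perp s$. Thus $u$ satisfies (i), and $p,w$ are compatible by Lemma~\ref{lem:ext}(a).
\end{proof}

\subsection{The generic extension}

Let $G\subseteq P$ be generic over $V$. Cardinals are preserved by Lemma~\ref{lem:ccc}. For $\eta<\omega_2$ put $G_\eta=G\cap P_\eta$. Clause (ii) speaks of forcing in $P_\eta$, so we need to know that $G_\eta$ is generic for $P_\eta$.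

\begin{lemma}\label{lem:generic}
Each $G_\eta$ is $P_\eta$-generic over $V$, and every subset of $\omega_1$ in $V[G]$ equals $Z_\eta=\dot Z_\eta^{G_\eta}$ for some $\eta<\omega_2$.
\end{lemma}

\begin{proof}
The set $G_\eta$ is upward closed in $P_\eta$. If $p,p'\in G_\eta$ have the common extension $u\in G$, then $u{\restriction}\eta\ge u$ lies in $G_\eta$ and extends $p{\restriction}\eta=p$ and $p'{\restriction}\eta=p'$. Let $D\in V$ be dense in $P_\eta$. Given $p\in P$, take $q\in D$ below $p{\restriction}\eta$; by Lemma~\ref{lem:ext}(d), $p$ and $q$ have a common extension. So the conditions below a member of $D$ are dense in $P$, one of them is in $G$, and $G_\eta$ meets $D$.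

Let $Z\subseteq\omega_1$ in $V[G]$ have the $P$-name $\tau$. In $V$, for $\alpha<\omega_1$ let $A_\alpha$ be an antichain of conditions forcing $\alpha\in\tau$ that is maximal among such antichains; it is countable. If $G$ meets $A_\alpha$, then $\alpha\in Z$. If $\alpha\in Z$, some $p\in G$ forces $\alpha\in\tau$; by maximality the conditions below a member of $A_\alpha$ are dense below $p$, so $G$ meets $A_\alpha$. The union of the $A_\alpha$ has size at most $\aleph_1$ and supports are finite, so all $A_\alpha$ lie in $P_\xi$ for some $\xi<\omega_2$. They determine a small $P_\xi$-name $\dot N_{\xi,\nu}$. Take $\eta\ge\xi$ with $\pi(\eta)=(\xi,\nu)$. Then $Z_\eta=\{\alpha:A_\alpha\cap G_\eta\ne\emptyset\}=\{\alpha:A_\alpha\cap G\neq\emptyset\}=Z$, since $A_\alpha\subseteq P_\xi\subseteq P_\eta$.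
\end{proof}

In $V[G]$ let
\[
e_\alpha=\bigcup\{\sigma_p(\alpha):p\in G,\ \alpha\in\operatorname{dom}\sigma_p\},\qquad f_\alpha=\bigcup\{\varphi_p(\alpha):p\in G,\ \alpha\in\operatorname{dom}\varphi_p\}.
\]
By Lemma~\ref{lem:ext}(b), the conditions with $|\sigma_p(\alpha)|,|\varphi_p(\alpha)|\ge n$ are dense, and for $\alpha\ne\beta$ so are those with $\sigma_p(\alpha)\perp\sigma_p(\beta)$. Hence $e_\alpha\in2^\omega$, $f_\alpha\in\omega^\omega$, and the $e_\alpha$ are distinct. Let $E=\{e_\alpha:\alpha<\omega_1\}$. We use the same letters for the canonical names of these objects; every condition $p$ forces $\sigma_p(\alpha)\subset e_\alpha$ and $\varphi_p(\alpha)\subset f_\alpha$ where the left sides are defined.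

\begin{lemma}\label{lem:Gdelta}
In $V[G]$, every subset of $E$ is a relative $G_\delta$, and hence every subset of $E$ is a relative $F_\sigma$.
\end{lemma}

\begin{proof}
Fix $\eta<\omega_2$ and define the open sets $O_i=\bigcup\{[s]:(\eta,s,i)\in a_p\text{ for some }p\in G\}$. We show that $\alpha\in Z_\eta$ if and only if $e_\alpha\in\bigcap_iO_i$. By Lemma~\ref{lem:generic} every subset of $E$ has the form $\{e_\alpha:\alpha\in Z_\eta\}$, so this suffices.

Let $\alpha\notin Z_\eta$. Since $G_\eta$ is $P_\eta$-generic, some $q\in G_\eta$ forces $\alpha\notin\dot Z_\eta$ in $P_\eta$. Given $p\le q$ in $P$, pick $i$ such that $a_p$ contains no triple $(\eta,s,i)$, and add $(\eta,\alpha,i)$ to $b_p$. Clause (i) places no demand on the new triple, and $p{\restriction}\eta\le q$ forces $\alpha\notin\dot Z_\eta$; so Lemma~\ref{lem:ext}(c) gives an extension of $p$. By density below $q$ there are $p\in G$ and $i$ with $(\eta,\alpha,i)\in b_p$. If $p'\in G$ and $(\eta,s,i)\in a_{p'}$, a common extension $v\in G$ of $p$ and $p'$ satisfies (i), so $\sigma_v(\alpha)\perp s$ and $e_\alpha\notin[s]$. Thus $e_\alpha\notin O_i$.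

Let $\alpha\in Z_\eta$, forced in $P_\eta$ by $q\in G_\eta$, and let $i\in\omega$. Given $p\le q$ in $P$, let $B$ be the finite set of all $\beta$ with $(\eta,\beta,i)\in b_p$. Then $\alpha\notin B$, because $p{\restriction}\eta$ forces $\alpha\in\dot Z_\eta$ and forces $\beta\notin\dot Z_\eta$ for $\beta\in B$. Extend $\sigma_p$ to $\sigma$ as follows: put $\alpha$ and the elements of $B$ into the domain, make the string $s$ at $\alpha$ strictly longer than the strings at all $\beta\in B$, and then extend each of the latter to a string of length $|s|$ different from $s$, which is possible since it has at least two extensions of that length. Now $\sigma(\beta)\perp s$ for all $\beta\in B$. By Lemma~\ref{lem:ext}(b), $(\sigma,\varphi_p,a_p,b_p)$ is a condition below $p$; adding $(\eta,s,i)$ to $a_p$ preserves (i), so Lemma~\ref{lem:ext}(c) gives a further extension $u$ with $(\eta,\sigma_u(\alpha),i)\in a_u$. By density below $q$ such a $u$ lies in $G$, and then $e_\alpha\in[\sigma_u(\alpha)]\subseteq O_i$.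
\end{proof}

\subsection{No continuous map dominates}

An arbitrary map $R:E\to\omega^\omega$ can of course dominate: take $R(e_\alpha)=f_\alpha$. A continuous map is described by a countable code, which by the ccc is decided by countably many conditions, and these say nothing about $f_\alpha$ for a suitable $\alpha$. One would like to conclude that $f_\alpha(n)$ can be made larger than $R(e_\alpha)(n)$. The difficulty is that a condition $p'$ that decides $R(e_\alpha)(n)$ may already have decided $f_\alpha(n)$, and simply shortening $\varphi_{p'}(\alpha)$ may destroy clause (ii), since a promise in $p'$ may be justified by the value of $\varphi_{p'}(\alpha)$. The way out is to discard all commitments and promises of $p'$ except those of two weaker conditions $p$ and $w$, and to keep only $\sigma_{p'}$, as a certificate that these do not conflict.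

\begin{lemma}\label{lem:dom}
In $V[G]$, for every continuous $R:E\to\omega^\omega$ there is $\alpha<\omega_1$ with $f_\alpha\not\le^*R(e_\alpha)$.
\end{lemma}

\begin{proof}
Define the code of $R$ by
\[
\rho=\{(t,n,c)\in2^{<\omega}\times\omega\times\omega:R(x)(n)=c\text{ for all }x\in E\cap[t]\},
\]
and let $\dot R,\dot\rho$ be names for $R,\rho$. In $V$, for each triple $(t,n,c)$ let $A_{t,n,c}$ be a maximal antichain of $P$ consisting of conditions that decide ``$(t,n,c)\in\dot\rho$''. These are countably many countable sets, so there is $\alpha<\omega_1$ with $\alpha\notin\operatorname{dom}\varphi_w$ for every $w$ in any of them. We claim that $f_\alpha\not\le^*R(e_\alpha)$.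

Otherwise there are $k\in\omega$ and a condition $p$ that forces: $\dot R:E\to\omega^\omega$ is continuous, $\dot\rho$ is its code, and $f_\alpha(n)\le\dot R(e_\alpha)(n)$ for all $n\ge k$. By Lemma~\ref{lem:ext}(b) we may assume $\alpha\in\operatorname{dom}\varphi_p$. Fix $n\ge\max(k,|\varphi_p(\alpha)|)$, so that $\varphi_p(\alpha)$ is undefined at $n$.

The condition $p$ forces that $x\mapsto\dot R(x)(n)$ is constant on $E\cap[t]$ for some $t\subset e_\alpha$. So there are $p'\le p$ and $t,c$ such that $p'$ forces $t\subset e_\alpha$ and $(t,n,c)\in\dot\rho$. We extend $p'$ twice, keeping its name. First, by Lemma~\ref{lem:ext}(b), let $\alpha\in\operatorname{dom}\sigma_{p'}$ and $|\sigma_{p'}(\alpha)|\ge|t|$; as $p'$ forces both strings to be initial segments of $e_\alpha$, we get $t\subseteq\sigma_{p'}(\alpha)$. Second, as $A_{t,n,c}$ is a maximal antichain, let $p'\le w$ for some $w\in A_{t,n,c}$. Since $w$ decides ``$(t,n,c)\in\dot\rho$'' and $p'\le w$ forces it, $w$ forces it.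

Let $\varphi$ have domain $\operatorname{dom}\varphi_p\cup\operatorname{dom}\varphi_w$, with $\varphi(\beta)$ the longer of $\varphi_p(\beta)$ and $\varphi_w(\beta)$ where both are defined, and the defined one elsewhere. On common arguments the two strings are comparable, being initial segments of $\varphi_{p'}(\beta)$, so $\varphi$ extends $\varphi_p$ and $\varphi_w$. Put
\[
u=(\sigma_{p'},\ \varphi,\ a_p\cup a_w,\ b_p\cup b_w).
\]
Since $a_u\subseteq a_{p'}$, $b_u\subseteq b_{p'}$ and $\sigma_u=\sigma_{p'}$, clause (i) for $p'$ gives clause (i) for $u$; here it matters that (i) does not mention $\varphi$. By Lemma~\ref{lem:ext}(a), $u\in P$ and $u\le p,w$. Now $u$ forces $(t,n,c)\in\dot\rho$ because $u\le w$; it forces that $\dot\rho$ is the code of $\dot R$ because $u\le p$; and it forces $e_\alpha\in[t]$ because $t\subseteq\sigma_u(\alpha)$. Hence $u\Vdash\dot R(e_\alpha)(n)=c$. On the other hand $\alpha\notin\operatorname{dom}\varphi_w$, so $\varphi_u(\alpha)=\varphi_p(\alpha)$ has length at most $n$. By Lemma~\ref{lem:ext}(b) there is $v\le u$ with $\varphi_v(\alpha)(n)=c+1$. Then $v$ forces $f_\alpha(n)=c+1>\dot R(e_\alpha)(n)$, while $v\le p$ and $n\ge k$. This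 is a contradiction.
\end{proof}

Lemmas~\ref{lem:Gdelta} and~\ref{lem:dom} show that $V[G]$ satisfies the statement in Proposition~\ref{prop:model}. This proves the proposition, and with it Theorem~\ref{thm:A}.

\begin{thebibliography}{9}

\bibitem{CFK}
K.~Ciesielski, R.~C.~Flagg and R.~Kopperman, Topology Appl.\ 119 (2002), 241--256.

\bibitem{BCO}
\emph{Domain Representability and the Choquet Game in Moore and BCO-spaces},\\
\texttt{http://www.math.wm.edu/\~{}lutzer/drafts/ScottTopologyBCO.pdf}.

\bibitem{Eng}
Engelking, \emph{General Topology}.

\end{thebibliography}
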